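
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Counting torsion sheaves on singular curves:\\ the quotient $H_X$ is entire exactly for planar singularities}


\begin{abstract}
For a reduced curve $X$ over a finite field, let $\hat Z_X(t)$ be the generating series of torsion coherent sheaves on $X$, each weighted by the inverse of the order of its automorphism group, and let $H_X=\hat Z_X/\hat Z_{\tilde X}$, where $\tilde X$ is the normalization. It was conjectured that $H_X$ is an entire function of $t$ whenever $X$ is singular and Gorenstein. We disprove this: for an explicit integral complete intersection curve in $\mathbb A^4$ the series $H_X$ has radius of convergence $0$. We then prove that, for every reduced curve, $H_X$ is entire if and only if all singularities have embedding dimension at most $2$.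
\end{abstract}

\section{The question and the answer}

\subsection{The series}
Let $X$ be a variety over a finite field $\mathbb F_q$. Put
\[
\hat Z_X(t)=\sum_{n\ge 0}\Big(\sum_{\mathcal F}\frac1{\#\operatorname{Aut}(\mathcal F)}\Big)t^n\in\mathbb Q[[t]],
\]
where $\mathcal F$ runs over the isomorphism classes of coherent sheaves on $X$ with zero-dimensional support and $\dim_{\mathbb F_q}H^0(X,\mathcal F)=n$. Such a sheaf is a finite direct sum of modules of finite length over the completed local rings of $X$, so $\hat Z_X$ is the product over closed points $p$ of the local series $\sum_M t^{\dim_{\mathbb F_q}M}/\#\operatorname{Aut}(M)$, with $M$ running over the isomorphism classes of finite-length modules over $\widehat{\mathcal O}_{X,p}$. If $X=\operatorname{Spec}B$ is affine, $\mathcal F$ is a $B$-module structure on $\mathbb F_q^n$ up to the action of $\mathrm{GL}_n(\mathbb F_q)$, and orbit counting gives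
\[
\hat Z_X(t)=\sum_{n\ge0}\frac{\#\operatorname{Hom}_{\mathbb F_q\text{-alg}}(B,\mathrm{Mat}_n(\mathbb F_q))}{\#\mathrm{GL}_n(\mathbb F_q)}\,t^n .
\]
For the affine line the coefficient of $t^n$ is $q^{n^2}/\#\mathrm{GL}_n(\mathbb F_q)=\prod_{i=1}^n(1-q^{-i})^{-1}$. This is bounded in $n$ and at least $1$, so the radius of convergence is $1$. For an affine plane curve one counts pairs of commuting matrices satisfying the equation of the curve.

Throughout, curves have pure dimension $1$. For a reduced curve $X$ with normalization $\tilde X$, set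
\[
H_X(t)=\frac{\hat Z_X(t)}{\hat Z_{\tilde X}(t)}\in\mathbb Q[[t]].
\]
At a regular point the two local factors agree and cancel. Hence $H_X$ is a finite product of factors attached to the singular points, and it measures how many more (or fewer) modules the singularities carry than their normalizations.

If $X$ is nodal, that is, all singularities of $X_{\overline{\mathbb F}_q}$ are analytically isomorphic to $xy=0$, then by a result of Huang, $H_X$ is an explicit holomorphic function on all of $\mathbb C$. The following conjecture is posed in \cite{RS}: \emph{for every singular reduced curve $X$ over $\mathbb F_q$ that is Gorenstein, $H_X$ is entire}, i.e.\ its power series has infinite radius of convergence.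

The Gorenstein hypothesis is certainly useful. It makes lattices over a local ring $R$ of $X$ dualize as lattices over a discrete valuation ring do. This allows one to trade submodules of $R^d$ for modules containing $R^d$, and the latter can be compared with lattices over the normalization. Our proof in the planar case does exactly this. But the Gorenstein condition does not force the maximal ideal to have at most two generators, and the number of generators has a strong influence on the growth of the coefficients of $\hat Z_X$, as we now explain.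

\subsection{A dimension count}\label{ss:count}
Let $R$ be the completed local ring at a point with residue field $\mathbb F_Q$, maximal ideal $\mathfrak m$ and embedding dimension $e=\dim\mathfrak m/\mathfrak m^2$. Consider $R$-modules $M$ with $\mathfrak m^2M=0$ and $\dim M/\mathfrak mM=\dim\mathfrak mM=m$. Such an $M$ is given by $e$ maps $M/\mathfrak mM\to\mathfrak mM$ that together are surjective. These are $em^2$ parameters. The group acting is the stabilizer of an $m$-dimensional subspace of a $2m$-dimensional space, of dimension $3m^2$. So these modules contribute about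
\[
Q^{(e-3)m^2}
\]
to the coefficient of $\hat Z$ in degree $2m$. For $e=2$ this decays faster than any exponential; for $e=3$ it stays away from $0$, which will exclude an infinite radius of convergence of $H_X$; for $e\ge4$ it grows faster than any exponential. The theorems below say that this count gives the right threshold for $H_X$ to be entire.

\subsection{Results}

\begin{theorem}\label{thm:disproof}
Let
\[
X=\operatorname{Spec}\mathbb F_q[x,y,z,w]/(y^2-x^3,\;z^2-x^2y,\;w^2-x^2z).
\]
Then $X$ is an integral complete intersection curve, hence Gorenstein, with normalization $\mathbb A^1$ and exactly one singular point, and $H_X(t)$ has radius of convergence $0$.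
\end{theorem}

\begin{theorem}\label{thm:class}
Let $X$ be a reduced curve over $\mathbb F_q$. For a closed point $p$ with residue field $k(p)$, let $\mathfrak m_p\subset\mathcal O_{X,p}$ be the maximal ideal and $e_p=\dim_{k(p)}\mathfrak m_p/\mathfrak m_p^2$.
\begin{enumerate}
\item[(1)] If $e_p\le2$ for all $p$, then $H_X$ is entire.
\item[(2)] If $e_p\ge3$ for some $p$, then $H_X$ has radius of convergence at most $1$.
\item[(3)] If $e_p\ge4$ for some $p$, or if $e_p=3$ and $\dim_{k(p)}\mathcal O_{X,p}/\mathfrak m_p^3=10$ for some $p$, then $H_X$ has radius of convergence $0$.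
\end{enumerate}
\end{theorem}

Parts (1) and (2) together give the following.

\begin{corollary}
$H_X$ is entire if and only if every singularity of $X$ is planar, i.e.\ $e_p\le2$ for all $p$. In particular the conjecture holds for all curves with planar singularities and fails for every Gorenstein curve that has a point of embedding dimension at least $3$.
\end{corollary}

The value $10=1+3+6$ in (3) is the largest one possible for $e_p=3$. It occurs, for example, when the completed local ring is $k[[x_1,x_2,x_3]]/I$ with $I\subset(x_1,x_2,x_3)^3$.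

Section~\ref{sec:prelim} reduces everything to local rings. Section~\ref{sec:nonplanar} proves Theorem~\ref{thm:disproof} and parts (2) and (3) by exhibiting large families of modules. The rest proves part (1). There the local factor of $H_X$ is written as a coefficientwise limit of polynomials $H_d$, where $d$ is the rank of the free modules whose quotients are counted, and the task is to bound $H_d$ on every circle $|t|=\rho$ uniformly in $d$. Section~\ref{sec:cusp} shows the method on the cusp.

\section{Counting conventions and localization}\label{sec:prelim}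

\subsection{Counting}
For a prime power $q$ put $\varphi_q=\prod_{i\ge1}(1-q^{-i})>0$; note that $\varphi_{q'}\ge\varphi_q$ for $q'\ge q$. Since $\#\mathrm{GL}_n(\mathbb F_q)=q^{n^2}\prod_{i=1}^n(1-q^{-i})$,
\begin{equation}\label{eq:GL}
\varphi_q\,q^{n^2}\le\#\mathrm{GL}_n(\mathbb F_q)\le q^{n^2}.
\end{equation}
For $b\le N$, the number of surjective linear maps $\mathbb F_q^N\to\mathbb F_q^b$ is
\begin{equation}\label{eq:sur}
\prod_{i=0}^{b-1}(q^N-q^i)=q^{bN}\prod_{i=0}^{b-1}(1-q^{i-N})\ge\varphi_q\,q^{bN}.
\end{equation}

We shall count modules through module structures on a fixed vector space, as follows. Let $k$ be a finite field, $A$ a $k$-algebra, $V$ a finite-dimensional $k$-vector space, $\mathcal T$ a finite set of $A$-module structures on $V$, and $P\subset\mathrm{GL}(V)$ a subgroup containing every isomorphism between two members of $\mathcal T$. Then, summing over the isomorphism classes $M$ that occur in $\mathcal T$,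
\begin{equation}\label{eq:orbit}
\sum_M\frac1{\#\operatorname{Aut}(M)}\ge\frac{\#\mathcal T}{\#P},\qquad\text{with equality if $\mathcal T$ is stable under $P$.}
\end{equation}
Indeed, fix $\tau_0\in\mathcal T$ of class $M$. The set $\{g\in \mathrm{GL}(V):g\tau_0\in\mathcal T\}$ is contained in $P$ (and equals $P$ if $\mathcal T$ is $P$-stable), and it maps onto the members of $\mathcal T$ of class $M$ with fibers of size $\#\operatorname{Aut}(M)$. So there are at most $\#P/\#\operatorname{Aut}(M)$ such members; sum over $M$.

\subsection{Local factors}\label{ss:local}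
Let $p$ be a closed point of a reduced curve $X$ over $\mathbb F_q$, let $R=R_p=\widehat{\mathcal O}_{X,p}$ with maximal ideal $\mathfrak m$, let $k=k(p)$ and $Q=\#k=q^{\deg p}$. The following facts are standard. The ring $R$ is reduced and contains a coefficient field, which we identify with $k$. Its normalization $\tilde R$ is a finite $R$-module and is the product of the completed local rings of $\tilde X$ at the points over $p$. Thus
\[
\tilde R=\prod_{i=1}^s k_i[[T_i]],\qquad f_i=[k_i:k],\qquad Q_i=\#k_i=Q^{f_i}.
\]
From now on $\dim$ means $\dim_k$. For $A=R$ or $A=\tilde R$ put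
\[
\hat Z_A(u)=\sum_M\frac{u^{\dim M}}{\#\operatorname{Aut}(M)}\quad(M\text{ an $A$-module of finite length}),\qquad H_R=\hat Z_R/\hat Z_{\tilde R}.
\]
Since $\dim_{\mathbb F_q}M=\deg p\cdot\dim M$, and since $R=\tilde R$ at regular points, the product formula for $\hat Z_X$ and $\hat Z_{\tilde X}$ gives
\begin{equation}\label{eq:local}
H_X(t)=\prod_{p\in\operatorname{Sing}X}H_{R_p}(t^{\deg p}).
\end{equation}

Modules will be counted as quotients of free modules of large rank. For $A=R$ or $\tilde R$ let
\[
\Sigma_{A,d}(t)=\sum_{L\subset A^d}t^{\dim A^d/L},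
\]
the sum being over $A$-submodules of finite colength.

\begin{lemma}\label{lem:limit}
\begin{enumerate}
\item[(i)] For each $n$, the coefficient of $t^n$ in $\Sigma_{A,d}(tQ^{-d})$ tends to that of $\hat Z_A(t)$ as $d\to\infty$.
\item[(ii)] $\Sigma_{\tilde R,d}(tQ^{-d})=\prod_{i=1}^s\prod_{j=1}^d(1-t^{f_i}Q_i^{-j})^{-1}$, and therefore
\begin{equation}\label{eq:Ztilde}
\hat Z_{\tilde R}(t)=\prod_{i=1}^s\prod_{j\ge1}(1-t^{f_i}Q_i^{-j})^{-1}.
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A submodule $L$ with $A^d/L\cong M$ is the kernel of a surjection $A^d\to M$, and two surjections have the same kernel exactly when they differ by an automorphism of $M$. As $\#\operatorname{Hom}(A^d,M)=Q^{d\dim M}$,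
\[
\Sigma_{A,d}(tQ^{-d})=\sum_M\frac{t^{\dim M}}{\#\operatorname{Aut}(M)}\cdot\frac{\#\operatorname{Sur}(A^d,M)}{\#\operatorname{Hom}(A^d,M)} .
\]
A homomorphism is not surjective only if its image lies in one of the finitely many maximal submodules $M'$ of $M$, and the proportion of such homomorphisms is at most $\sum_{M'}(\#M'/\#M)^d\to0$. For fixed $n$ there are finitely many $M$ of dimension $n$, because they are modules over the finite ring $A/J^n$, where $J$ is the Jacobson radical.

(ii) Let $\kappa$ be a finite field with $r$ elements. A submodule of finite colength in $\kappa[[T]]^d$ has a unique basis whose vectors are the columns of a matrix in Hermite normal form: an upper triangular matrix with diagonal entries $T^{n_1},\dots,T^{n_d}$ whose entry in position $(i,j)$, $i<j$, is a polynomial in $T$ of degree less than $n_i$. For given $n_i$ there are $r^{\sum_i(d-i)n_i}$ such matrices, and the colength is $\sum n_i$. Hence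
\begin{equation}\label{eq:hermite}
\sum_{L\subset\kappa[[T]]^d}u^{\dim_\kappa\kappa[[T]]^d/L}=\prod_{j=0}^{d-1}(1-r^ju)^{-1}.
\end{equation}
A submodule of $\tilde R^d$ is a product of submodules of the $k_i[[T_i]]^d$. Apply \eqref{eq:hermite} with $\kappa=k_i$ and $u=(tQ^{-d})^{f_i}=t^{f_i}Q_i^{-d}$. The last claim follows from (i).
\end{proof}

\section{Non-planar singularities}\label{sec:nonplanar}

\subsection{Two layers}

\begin{lemma}\label{lem:two}
Let $k$ be a field with $Q$ elements, $e\ge1$, and $A=k[x_1,\dots,x_e]/(x_1,\dots,x_e)^2$. For every $m\ge1$,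
\[
\sum_{\dim M=2m}\frac1{\#\operatorname{Aut}(M)}\ge\varphi_Q\,Q^{(e-3)m^2},
\]
the sum being over isomorphism classes of $A$-modules.
\end{lemma}

\begin{proof}
Fix an $m$-dimensional subspace $W$ of $V=k^{2m}$. Let $\mathcal T$ be the set of tuples $(A_1,\dots,A_e)$ of endomorphisms of $V$ with $\sum_i\operatorname{Im}A_i=W\subset\bigcap_i\ker A_i$. All products $A_iA_j$ vanish, so each tuple is an $A$-module structure. The tuples correspond to the surjections $(V/W)^e\to W$, so by \eqref{eq:sur} there are at least $\varphi_QQ^{em^2}$ of them. In every case $W$ is the sum of the images of $x_1,\dots,x_e$, so isomorphisms between members of $\mathcal T$ preserve $W$. The stabilizer of $W$ in $\mathrm{GL}(V)$ has order at most $Q^{3m^2}$. Apply \eqref{eq:orbit}.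
\end{proof}

\subsection{The counterexample}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $B=\mathbb F_q[x,y,z,w]/(y^2-x^3,z^2-x^2y,w^2-x^2z)$. The three relations are successively monic of degree $2$ in $y$, $z$, $w$, so $B$ is free over $\mathbb F_q[x]$ with basis $y^iz^jw^l$, $i,j,l\in\{0,1\}$. Map $B$ to $\mathbb F_q[T]$ by
\[
x,\;y,\;z,\;w\ \longmapsto\ T^8,\;T^{12},\;T^{14},\;T^{15}.
\]
The relations hold because $24=3\cdot 8$, $28=16+12$ and $30=16+14$. The basis elements $1,y,z,yz,w,yw,zw,yzw$ go to monomials in $T$ of degrees $0,12,14,26,15,27,29,41$, which modulo $8$ are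
\[
0,\ 4,\ 6,\ 2,\ 7,\ 3,\ 5,\ 1 .
\]
These are pairwise distinct, and $\mathbb F_q[x]$ maps injectively onto $\mathbb F_q[T^8]$. So the images of the eight basis elements are linearly independent over $\mathbb F_q[T^8]$, and the map is injective. Thus $B\cong\mathbb F_q[T^8,T^{12},T^{14},T^{15}]$ is a domain of dimension $1$. It is the quotient of a polynomial ring in four variables by three equations, so it is a complete intersection.

In $B[1/T^8]$ the element $T^{15}$ is invertible, since it divides $(T^{15})^8=T^{120}=(T^8)^{15}$ in $B$. Hence $T=T^{16}/T^{15}\in B[1/T^8]$ and $B[1/T^8]=\mathbb F_q[T,T^{-1}]$. As $T$ is integral over $\mathbb F_q[T^8]$, the normalization of $X$ is $\operatorname{Spec}\mathbb F_q[T]=\mathbb A^1$, and $X$ is regular where $x\ne0$. The only point with $x=0$ is the origin. All three relations lie in $(x,y,z,w)^2$, so $e=4$ there and the origin is singular.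

For the same reason $B/(x,y,z,w)^2=\mathbb F_q[x,y,z,w]/(x,y,z,w)^2$, and every module over this ring is a $B$-module. By Lemma~\ref{lem:two} with $e=4$,
\[
[t^{2m}]\,\hat Z_X(t)\ge\varphi_q\,q^{m^2}\qquad(m\ge1),
\]
so $\hat Z_X$ has radius of convergence $0$. On the other hand the coefficients $q^{n^2}/\#\mathrm{GL}_n(\mathbb F_q)$ of $\hat Z_{\mathbb A^1}$ are at most $\varphi_q^{-1}$, so $\hat Z_{\mathbb A^1}$ converges for $|t|<1$. If $H_X$ had a positive radius of convergence, so would $\hat Z_X=H_X\cdot\hat Z_{\mathbb A^1}$, a contradiction.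
\end{proof}

\subsection{Three layers}
For $e=3$ the two-layer count gives the exponent $0$, which only bounds the radius of convergence by $1$. If the three generators of $\mathfrak m$ satisfy no quadratic relation modulo $\mathfrak m^3$, a third layer tips the balance.

\begin{lemma}\label{lem:three}
Let $k$ be a field with $Q$ elements and $A=k[x_1,x_2,x_3]/(x_1,x_2,x_3)^3$. For every $m\ge1$,
\[
\sum_{\dim M=4m}\frac1{\#\operatorname{Aut}(M)}\ge\varphi_Q^2\,Q^{m^2},
\]
the sum being over isomorphism classes of $A$-modules.
\end{lemma}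

\begin{proof}
Let $V=V_1\oplus V_2\oplus V_3$ with $\dim V_1=m$, $\dim V_2=2m$, $\dim V_3=m$. Let $\mathcal T$ be the set of triples of endomorphisms $x_1,x_2,x_3$ of $V$ all of whose components vanish except possibly
\[
X_i:V_1\to V_2,\qquad Y_i:V_2\to V_3,\qquad Z_i:V_1\to V_3,
\]
subject to
\[
\sum_iX_i(V_1)=V_2,\qquad Y_iX_j=Y_jX_i\ \text{ for all }i,j,\qquad\sum_iY_i(V_2)=V_3 .
\]
The product $x_ix_j$ is $Y_iX_j$ on $V_1$ and zero on $V_2\oplus V_3$, and products of three operators vanish. So the $x_i$ commute and each triple is an $A$-module structure.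

\emph{Size of $\mathcal T$.} The $X_i$ form a surjection $V_1^3\to V_2$, i.e.\ a surjection $k^{3m}\to k^{2m}$: at least $\varphi_QQ^{6m^2}$ choices. Given $X$, the triple $(Y_1,Y_2,Y_3)$ is a linear map $k^3\otimes V_2\to V_3$, $\epsilon_i\otimes v\mapsto Y_iv$. The commutation conditions say that it kills the elements $\epsilon_i\otimes X_jv-\epsilon_j\otimes X_iv$ with $i<j$ and $v\in V_1$. These span a subspace of dimension at most $3m$ in the $6m$-dimensional space $k^3\otimes V_2$. So the admissible $Y$ are the surjections to $V_3$ from a space of dimension at least $3m$, and by \eqref{eq:sur} there are at least $\varphi_QQ^{3m^2}$ of them. The $Z_i$ are arbitrary: $Q^{3m^2}$ choices. Together $\#\mathcal T\ge\varphi_Q^2Q^{12m^2}$.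

\emph{Isomorphisms.} Let $\mathfrak n=(x_1,x_2,x_3)\subset A$. In every member of $\mathcal T$ we have $\mathfrak n^2V=\sum_{i,j}Y_iX_j(V_1)=\sum_iY_i(V_2)=V_3$. Also $\mathfrak nV\subset V_2\oplus V_3$, while $\mathfrak nV$ contains $V_3$ and maps onto $V_2$ modulo $V_3$, so $\mathfrak nV=V_2\oplus V_3$. Hence all isomorphisms between members preserve the flag $V_3\subset V_2\oplus V_3\subset V$. The stabilizer of this flag has order at most $Q^{(1+4+1)m^2+(2+2+1)m^2}=Q^{11m^2}$. Apply \eqref{eq:orbit}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:class}, parts (2) and (3)}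
Let $p$ be a point as in (2) or (3), with $R=R_p$, $k=k(p)$, $Q=\#k$, $e=e_p$. Since $R$ contains $k$, we have $R/\mathfrak m^2\cong k[x_1,\dots,x_e]/(x_1,\dots,x_e)^2$, and Lemma~\ref{lem:two} gives
\begin{equation}\label{eq:lower}
[u^{2m}]\,\hat Z_R(u)\ge\varphi_Q\,Q^{(e-3)m^2}\qquad(m\ge1).
\end{equation}
If $e=3$ and $\dim R/\mathfrak m^3=10$, then $R/\mathfrak m^3$ is a quotient of the $10$-dimensional ring $k[x_1,x_2,x_3]/(x_1,x_2,x_3)^3$, hence isomorphic to it, and Lemma~\ref{lem:three} gives $[u^{4m}]\hat Z_R(u)\ge\varphi_Q^2Q^{m^2}$.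

By \eqref{eq:local},
\[
\prod_{p'\in\operatorname{Sing}X}\hat Z_{R_{p'}}(t^{\deg p'})=H_X(t)\prod_{p'\in\operatorname{Sing}X}\hat Z_{\tilde R_{p'}}(t^{\deg p'}) .
\]
By \eqref{eq:Ztilde}, $\hat Z_{\tilde R_{p'}}(u)$ is holomorphic for $|u|<q^{\deg p'}$, so the product on the right is holomorphic for $|t|<q$. The factors on the left have nonnegative coefficients and constant term $1$, so the left side dominates $\hat Z_R(t^{\deg p})$ coefficientwise.

In case (2), \eqref{eq:lower} shows that infinitely many coefficients of $\hat Z_R(t^{\deg p})$ are at least $\varphi_Q$. The left side therefore has radius of convergence at most $1$. If $H_X$ had a larger radius, the right side would converge in a disk of radius greater than $1$, a contradiction. In case (3) a subsequence of the coefficients of $\hat Z_R(t^{\deg p})$ grows faster than any exponential, so the left side has radius $0$, and hence so does $H_X$.\qed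

\section{The cusp by hand}\label{sec:cusp}

The proof of part (1) is easiest to see on the cusp $R=k[[T^2,T^3]]\subset\tilde R=k[[T]]$, with $Q=\#k$. Here $\dim\tilde R/R=1$, and $\mathfrak c=T^2\tilde R$ is the largest ideal of $\tilde R$ contained in $R$. By Lemma~\ref{lem:limit}, $H_R$ is the coefficientwise limit of
\[
H_d(t)=\Sigma_{R,d}(tQ^{-d})\big/\Sigma_{\tilde R,d}(tQ^{-d}).
\]

\subsection{Rank one}
The duality recalled in Section~\ref{ss:duality} turns ideals of finite colength in $R$ into finitely generated $R$-modules $L\supset R$ inside $k((T))$, with $\dim R/I=\dim L/R$ for $I$ dual to $L$. Given $L$, write $\tilde RL=T^{-v}\tilde R$ with $v\ge0$, and put $\Lambda=T^vL$. Then $\tilde R\Lambda=\tilde R$, so $\Lambda\supset\mathfrak c\Lambda=\mathfrak c\tilde R\Lambda=T^2\tilde R$. Hence there are only $Q+1$ possibilities: $\Lambda=\tilde R$, or $\Lambda=(1+\lambda T)R$ with $\lambda\in k$. The condition $L\supset R$ says $T^v\in\Lambda$.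

If $\Lambda=\tilde R$, every $v\ge0$ is allowed and $\dim L/R=v+1$. If $\Lambda=(1+\lambda T)R$, then $\dim L/R=v$. In this case $v=0$ is allowed only for $\lambda=0$, $v=1$ is never allowed, and all $v\ge2$ are allowed. So
\[
\Sigma_{R,1}(t)=\frac{t}{1-t}+1+\frac{Qt^2}{1-t}=\frac{1+Qt^2}{1-t},\qquad H_1(t)=1+\frac{t^2}{Q}.
\]
The lattices $L$ are infinite in number, but up to the factor $T^v$ they come from a finite set, and the sum over $v$ reproduces the denominator belonging to $\tilde R$. In rank $d$ the same happens, and $H_d$ is again a polynomial, but of a degree that may grow with $d$. To see that the limit is entire we need bounds that are uniform in $d$.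

\subsection{Rank \texorpdfstring{$d$}{d}}
Let $\mathcal X$ be the set of $R$-submodules $\Lambda\subset\tilde R^d$ with $\tilde R\Lambda=\tilde R^d$, and $l(\Lambda)=\dim\tilde R^d/\Lambda$. We shall see that on $|t|=\rho$, up to a factor independent of $d$, $H_d$ is bounded by
\[
G_d(\rho)=Q^{-d^2}\sum_{\Lambda\in\mathcal X}\rho^{\,d-l(\Lambda)},\qquad\rho\ge1 .
\]
For the cusp the sum is easy to bound. Each $\Lambda$ contains $T^2\tilde R^d$, and $\bar\Lambda=\Lambda/T^2\tilde R^d$ is a $k$-subspace of $k^d\oplus Tk^d$ that projects onto $k^d$ (Nakayama). Write $\bar\Lambda\cap Tk^d=TW$ and $n=\dim W=d-l(\Lambda)$. Then $\bar\Lambda$ is given by $W$ and a linear map $k^d\to k^d/W$. The number of $n$-dimensional $W\subset k^d$ is $\prod_{i=0}^{n-1}(Q^d-Q^i)/\#\mathrm{GL}_n(k)\le Q^{dn}/\#\mathrm{GL}_n(k)$, and the number of maps is $Q^{d(d-n)}$. So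
\[
G_d(\rho)\ \le\ \sum_{n\ge0}Q^{-d^2}\cdot\frac{Q^{dn}}{\#\mathrm{GL}_n(k)}\cdot Q^{d^2-dn}\rho^n=\sum_{n\ge0}\frac{\rho^n}{\#\mathrm{GL}_n(k)},
\]
which is finite for every $\rho$ and independent of $d$.

The bound has a meaning. Since $R/\mathfrak c=k$, it is $\sum_N\rho^{\dim N}/\#\operatorname{Aut}(N)$ over all finite $R/\mathfrak c$-modules $N$. Such a module is attached to $\Lambda$ as follows. Choose $d$ elements of $\Lambda$ that form an $\tilde R$-basis of $\tilde R^d$, that is, $h\in\mathrm{GL}_d(\tilde R)$ with columns in $\Lambda$; for the cusp this is possible because $\bar\Lambda$ projects onto $k^d$. Then $R^d\subset h^{-1}\Lambda\subset\tilde R^d$, and $N=h^{-1}\Lambda/R^d$ is an $n$-dimensional submodule of $(\tilde R/R)^d$.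

The general proof follows this path. First, the exact formula for $H_d$ (Section~\ref{sec:formula}) contains, besides the terms of $G_d$, factors $t^w$ with $w$ possibly as large as a multiple of $d$; we must show that large $w$ are improbable (Section~\ref{sec:corank}). Second, a basis $h$ with columns in $\Lambda$ need not exist, and we must work with a few more columns than $d$ (Section~\ref{sec:X}). Third, for a general planar $R$ the sum over $R/\mathfrak c$-modules must be shown to converge for all $\rho$; this is the step that needs two generators (Section~\ref{sec:end}).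

\section{A formula for \texorpdfstring{$H_d$}{Hd}}\label{sec:formula}

By \eqref{eq:local}, Theorem~\ref{thm:class}(1) follows once $H_R$ is entire for each $R=R_p$ with $p$ singular and $e_p=2$; the points with $e_p=1$ are regular. In this case $R=k[[x,y]]/I$. As $R$ is reduced of pure dimension $1$, $I$ is an intersection of height-one primes in a factorial ring, so $I=(f)$. Hence $R$ is Gorenstein, and it is not regular. So we have to prove:

\begin{proposition}\label{prop:planar}
Let $R=k[[x,y]]/(f)$ be the completed local ring at a singular planar point of a reduced curve. Then $H_R(t)$ is entire.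
\end{proposition}

This occupies the rest of the paper. We write $\varphi=\varphi_Q$ and keep the notation $\tilde R=\prod_{i=1}^sk_i[[T_i]]$, $f_i$, $Q_i$ of Section~\ref{ss:local}. Let $K=\prod_{i=1}^sk_i((T_i))$ be the total fraction ring of $R$, let $\delta=\dim\tilde R/R$, and let
\[
\mathfrak c=\{z\in K:z\tilde R\subset R\}=\prod_{i=1}^sT_i^{c_i}k_i[[T_i]]
\]
be the conductor, the largest ideal of $\tilde R$ contained in $R$. All $c_i\ge1$: if $c_i=0$, then $R$ contains the $i$-th idempotent of $\tilde R$, which must be $1$ because $R$ is local; then $s=1$ and $R=\tilde R$, which is excluded.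

\subsection{Gorenstein duality}\label{ss:duality}
A \emph{lattice} in $K^d$ is a finitely generated $R$-submodule that spans $K^d$ over $K$. We use the following standard facts about a one-dimensional Gorenstein ring $R$ \cite{Bass}. The module $K/R$ is an injective hull of the residue field, so
\begin{equation}\label{eq:matlis}
\#\operatorname{Hom}_R(N,K/R)=\#N\qquad\text{for every $R$-module $N$ of finite length.}
\end{equation}
The map $L\mapsto L^*=\{y\in K^d:\langle y,L\rangle\subset R\}$, with $\langle\,,\rangle$ the standard bilinear form, is an inclusion-reversing involution on lattices in $K^d$, and $\dim L'/L=\dim L^*/L'^*$ for $L\subset L'$. Applied to $R\subset\tilde R$, with $R^*=R$ and $\tilde R^*=\mathfrak c$, this gives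
\begin{equation}\label{eq:delta}
\dim R/\mathfrak c=\delta,\qquad\dim\tilde R/\mathfrak c=\sum_if_ic_i=2\delta .
\end{equation}

\subsection{Normalizing lattices}
Put
\[
H_d(t)=\frac{\Sigma_{R,d}(tQ^{-d})}{\Sigma_{\tilde R,d}(tQ^{-d})}=\Sigma_{R,d}(tQ^{-d})\prod_{i=1}^s\prod_{j=1}^d(1-t^{f_i}Q_i^{-j}).
\]
By Lemma~\ref{lem:limit},
\begin{equation}\label{eq:lim}
H_d(t)\longrightarrow H_R(t)\quad\text{coefficientwise as }d\to\infty .
\end{equation}

As for the cusp, we dualize, so as to sum over lattices $L\supset R^d$, and move each $\tilde RL$ to $\tilde R^d$ by a matrix $h$. This $h$ is not unique, and we average over the choices.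

Let $\mathcal X$ be the set of $R$-submodules $\Lambda\subset\tilde R^d$ with $\tilde R\Lambda=\tilde R^d$, and $l(\Lambda)=\dim\tilde R^d/\Lambda$. Every $\Lambda\in\mathcal X$ contains $\mathfrak c\Lambda=\mathfrak c\tilde R\Lambda=\mathfrak c^d$ (the elements of $K^d$ with all coordinates in $\mathfrak c$), so $\mathcal X$ is finite. We write $\Lambda^d\subset M_d(\tilde R)$ for the set of matrices all of whose columns lie in $\Lambda$. Further let $U=\mathrm{GL}_d(\tilde R)$, $\mathcal G=M_d(\tilde R)\cap\mathrm{GL}_d(K)$, and $v(h)=\dim\tilde R^d/h\tilde R^d$ for $h\in\mathcal G$. Let $dh$ be the additive Haar measure of total mass $1$ on $M_d(\tilde R)$. Since $U$ is the preimage of $\prod_i\mathrm{GL}_d(k_i)$,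
\[
\nu_d:=\operatorname{vol}(U)=\prod_{i=1}^s\prod_{j=1}^d(1-Q_i^{-j})\ge\varphi^s .
\]
Right multiplication by $h\in\mathcal G$ acts on each of the $d$ rows separately and maps the row module $\tilde R^d$ onto a subgroup of index $Q^{v(h)}$, so
\begin{equation}\label{eq:vol}
\operatorname{vol}(Uh)=\nu_d\,Q^{-dv(h)}.
\end{equation}

By duality, $\Sigma_{R,d}(t)=\sum_{L\supset R^d}t^{\dim L/R^d}$ over lattices $L$. For such $L$ the $\tilde R$-module $\tilde RL\supset\tilde R^d$ is free of rank $d$, so $\tilde RL=h^{-1}\tilde R^d$ with $h\in\mathrm{GL}_d(K)$ unique up to left multiplication by $U$; and $h\in M_d(\tilde R)$ because $h\tilde R^d\subset\tilde R^d$. Put $\Lambda=hL$. Then $\Lambda\in\mathcal X$ and $\Lambda\supset hR^d$, that is, $h\in\Lambda^d$. Conversely, for $\Lambda\in\mathcal X$ and $h\in\mathcal G\cap\Lambda^d$, the module $L=h^{-1}\Lambda$ is a lattice containing $R^d$ with $\tilde RL=h^{-1}\tilde R^d$. So $(L,h)\leftrightarrow(\Lambda,h)$ is a bijection, and in it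
\[
\dim L/R^d=\dim\Lambda/hR^d=\dim\tilde R^d/h\tilde R^d+\dim h\tilde R^d/hR^d-l(\Lambda)=v(h)+d\delta-l(\Lambda).
\]
For each $L$ the possible $h$ form one coset $Uh$. Averaging over it and using \eqref{eq:vol},
\[
\Sigma_{R,d}(t)=\nu_d^{-1}\sum_{\Lambda\in\mathcal X}\int_{\mathcal G\cap\Lambda^d}Q^{dv(h)}\,t^{v(h)+d\delta-l(\Lambda)}\,dh ,
\]
an identity of formal Laurent series (read coefficient by coefficient). Replace $t$ by $tQ^{-d}$. The factor $Q^{dv(h)}$ cancels, and since $\operatorname{vol}(\Lambda^d)=Q^{-dl(\Lambda)}$ so does $Q^{dl(\Lambda)}$. We obtain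
\begin{equation}\label{eq:expect}
\Sigma_{R,d}(tQ^{-d})=\nu_d^{-1}Q^{-d^2\delta}\sum_{\Lambda\in\mathcal X}t^{d\delta-l(\Lambda)}\,\mathbb E_{h\in\Lambda^d}\big[t^{v(h)}\big],
\end{equation}
where $h$ is uniform in $\Lambda^d$ and $t^\infty=0$ for the singular $h$, which have measure zero.

\subsection{The expectation}
We now separate from $t^{v(h)}$ the part that cancels against $\Sigma_{\tilde R,d}$. The group $M_d(\mathfrak c)$ is contained in $\Lambda^d$, so we may condition on the class of $h$ modulo $M_d(\mathfrak c)$. Fix a representative $h_0$ of the class. The components $h_i=h_{0,i}+T_i^{c_i}Y_i$ on the branches are then independent, with $Y_i$ uniform in $M_d(k_i[[T_i]])$.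

Fix $i$ and drop it from the notation where no confusion arises. Choose $g,g'\in\mathrm{GL}_d(k_i[[T]])$ with $gh_0g'=\operatorname{diag}(T^{\epsilon_1},\dots,T^{\epsilon_d})$, $0\le\epsilon_j\le\infty$, $T^\infty=0$ (Smith form). Let $m$ be the number of $j$ with $\epsilon_j\ge c$; put these last. Their entries are divisible by $T^c$ and can be absorbed in the uniform matrix $gYg'$, so
\[
ghg'=\begin{pmatrix}E&0\\0&0\end{pmatrix}+T^cY',\qquad E=\operatorname{diag}(T^{\epsilon_j})_{\epsilon_j<c},
\]
with $Y'$ uniform. Divide $Y'$ into blocks $Y'_{11},\dots,Y'_{22}$. The upper left block of $ghg'$ is $A=E(I+T^cE^{-1}Y'_{11})$, and since $T^cE^{-1}$ is divisible by $T$ the second factor is invertible over $k_i[[T]]$. Hence $\operatorname{val}\det A=\sum_{\epsilon_j<c}\epsilon_j$, and $T^cA^{-1}$ has integral entries. The Schur complement of $A$ is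
\[
T^c\big(Y'_{22}-Y'_{21}(T^cA^{-1})Y'_{12}\big)=:T^cY'' .
\]
Given the other blocks, $Y'_{22}$ is uniform, so $Y''$ is uniform in $M_m(k_i[[T]])$. Therefore
\[
\operatorname{val}\det h_i=w_i+\operatorname{val}\det Y'',\qquad w_i=\sum_j\min(\epsilon_j,c_i).
\]
Here $w_i$ and $m=m_i$ depend only on the class of $h$. Finally, split $M_m(k_i[[T]])\cap\mathrm{GL}_m(k_i((T)))$ into cosets $\mathrm{GL}_m(k_i[[T]])\,g$, i.e.\ according to the lattice spanned by the rows. A coset with $\operatorname{val}\det=v$ has volume $Q_i^{-mv}\prod_{j=1}^m(1-Q_i^{-j})$, as in \eqref{eq:vol}. So \eqref{eq:hermite} in rank $m$, with $\kappa=k_i$ and $u=t^{f_i}Q_i^{-m}$, gives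
\[
\mathbb E\big[t^{f_i\operatorname{val}\det Y''}\big]=\prod_{j=1}^m\frac{1-Q_i^{-j}}{1-t^{f_i}Q_i^{-j}} .
\]
Since $v(h)=\sum_if_i\operatorname{val}\det h_i$, inserting this in \eqref{eq:expect} and multiplying by $\prod_i\prod_{j\le d}(1-t^{f_i}Q_i^{-j})$ yields
\begin{equation}\label{eq:Hd}
H_d(t)=\nu_d^{-1}Q^{-d^2\delta}\sum_{\Lambda\in\mathcal X}t^{d\delta-l(\Lambda)}\,\mathbb E_{h\in\Lambda^d}\Big[\prod_{i=1}^s\Big(t^{f_iw_i}\prod_{j=1}^{m_i}(1-Q_i^{-j})\prod_{j=m_i+1}^d(1-t^{f_i}Q_i^{-j})\Big)\Big].
\end{equation}
The expectation is a finite average over classes modulo $M_d(\mathfrak c)$. So $H_d$ is a Laurent polynomial; being a power series, it is a polynomial.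

\begin{example}
For the cusp and $d=1$ we have $\nu_1=1-Q^{-1}$, $\delta=1$, $c=2$. For $\Lambda=\tilde R$ (with $l=0$), the expectation in \eqref{eq:Hd} is $\mathbb E[t^{v(h)}](1-t/Q)=1-Q^{-1}$. For each of the $Q$ modules $\Lambda=(1+\lambda T)R$ (with $l=1$), an element $h\in\Lambda$ is a unit with probability $1-Q^{-1}$ (then $w=m=0$) and lies in $\mathfrak c$ with probability $Q^{-1}$ (then $w=2$, $m=1$), so the expectation is $(1-Q^{-1})(1-t/Q+t^2/Q)$. Formula \eqref{eq:Hd} gives $Q^{-1}\big(t+Q(1-t/Q+t^2/Q)\big)=1+t^2/Q$, as in Section~\ref{sec:cusp}.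
\end{example}

\section{Coranks of random matrices}\label{sec:corank}

Let $|t|=\rho\ge1$. In \eqref{eq:Hd} the factors $1-Q_i^{-j}$ are at most $1$, and the last product is bounded independently of $d$. The dangerous factor is $t^{f_iw_i}$. Let $r_i$ be the corank of $h_i$ modulo $T_i$, i.e.\ the number of $j$ with $\epsilon_j\ge1$. Then
\begin{equation}\label{eq:w}
w_i\le c_ir_i ,
\end{equation}
and we need a tail bound for $r_i$ that beats $\rho^{f_ic_ir_i}$. The columns of $h$ are independent and uniform in $\Lambda$, and the image of $\Lambda$ in $k_i^d$ is a $k$-subspace that spans $k_i^d$ over $k_i$ but may be much smaller than $k_i^d$. The following lemma covers this situation. Its version with extra columns will be needed in Section~\ref{sec:X}.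

\begin{lemma}\label{lem:corank}
Let $F/k$ be a finite extension, $V\subset F^d$ a $k$-subspace spanning $F^d$ over $F$, and $z_1,\dots,z_{d+a}$ $(a\ge0)$ independent uniform elements of $V$. Then for all $r\ge0$
\[
\operatorname{Prob}\big(\dim_F\langle z_1,\dots,z_{d+a}\rangle_F=d-r\big)\le\varphi^{-1}Q^{-r(r+a)} .
\]
\end{lemma}

\begin{proof}
We may assume $r\le d$. Call step $j$ a failure if $z_j\in W:=\langle z_1,\dots,z_{j-1}\rangle_F$. Let $\dim_FW=\epsilon$. The image of $V$ in $F^d/W$ spans it over $F$, so $V/(V\cap W)$ has $k$-dimension at least $d-\epsilon$. Hence, given the previous steps, a failure has probability at most $Q^{\epsilon-d}$.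

Rank $d-r$ means exactly $g=a+r$ failures, at steps $j_1<\dots<j_g$ say. Just before the $u$-th failure there have been $\epsilon_u=j_u-u$ successes, so $W$ has dimension $\epsilon_u$ then, and $0\le\epsilon_1\le\dots\le\epsilon_g\le d-r$. The numbers $\epsilon_u$ determine the set of failures. So the probability is at most
\[
\sum_{0\le\epsilon_1\le\dots\le\epsilon_g\le d-r}\ \prod_{u=1}^gQ^{\epsilon_u-d}
=Q^{-rg}\sum_{0\le\epsilon_1\le\dots\le\epsilon_g\le d-r}\ \prod_{u=1}^gQ^{-(d-r-\epsilon_u)} .
\]
The nonzero numbers among the $d-r-\epsilon_u\ge0$ are the parts of a partition, which determines all $\epsilon_u$. So the last sum is at most $\sum_\pi Q^{-|\pi|}=\varphi^{-1}$ over all partitions $\pi$.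
\end{proof}

Lemma~\ref{lem:corank} with $F=k_i$ and $a=0$ gives $\operatorname{Prob}(r_i=r)\le\varphi^{-1}Q^{-r^2}$. The $r_i$ for different branches need not be independent, so we use H\"older's inequality: by \eqref{eq:w},
\[
\mathbb E_{h\in\Lambda^d}\Big[\prod_{i=1}^s\rho^{f_iw_i}\Big]\le\prod_{i=1}^s\Big(\mathbb E\big[\rho^{sf_ic_ir_i}\big]\Big)^{1/s}\le\prod_{i=1}^s\Big(\varphi^{-1}\sum_{r\ge0}\rho^{sf_ic_ir}Q^{-r^2}\Big)^{1/s}<\infty ,
\]
uniformly in $\Lambda$ and $d$. Moreover $\prod_{j\ge1}(1+\rho^{f_i}Q_i^{-j})<\infty$ and $\nu_d^{-1}\le\varphi^{-s}$. Thus \eqref{eq:Hd} gives, with a constant $C_1(\rho)$ independent of $d$,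
\begin{equation}\label{eq:G}
|H_d(t)|\le C_1(\rho)\,G_d(\rho)\quad(|t|=\rho),\qquad G_d(\rho):=Q^{-d^2\delta}\sum_{\Lambda\in\mathcal X}\rho^{d\delta-l(\Lambda)} .
\end{equation}

\section{Counting \texorpdfstring{$\mathcal X$}{X} by modules over \texorpdfstring{$R/\mathfrak c$}{R/c}}\label{sec:X}

We bound $G_d(\rho)$ by a weighted sum over $R/\mathfrak c$-modules, as for the cusp. There we chose a matrix $h\in\mathrm{GL}_d(\tilde R)$ with columns in $\Lambda$. In general none may exist. Take $k=\mathbb F_2$, $f=xy(x+y)$, so that $s=3$ and $\tilde R$ has residue ring $\mathbb F_2^3$, and $d=1$. The preimage $\Lambda\subset\tilde R$ of $\{(v_1,v_2,v_3):v_1+v_2+v_3=0\}$ is an $R$-module with $\tilde R\Lambda=\tilde R$ but contains no unit of $\tilde R$, because $(1,1,1)$ is not in this subspace. The remedy is to take $a$ extra columns, with $a$ fixed while $d\to\infty$.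

Fix an integer $a\ge0$, depending only on $R$, with $s\varphi^{-1}Q^{-a}\le\frac12$, and put $D=d+a$. Let
\[
S=R/\mathfrak c\subset\tilde S=\tilde R/\mathfrak c=\prod_ik_i[T_i]/(T_i^{c_i}),\qquad\dim S=\delta,\quad\dim\tilde S=2\delta ,
\]
by \eqref{eq:delta}. For $\Lambda\in\mathcal X$ let $\bar\Lambda=\Lambda/\mathfrak c^d\subset\tilde S^d$, so $\#\bar\Lambda=Q^{2\delta d-l(\Lambda)}$. A $D$-tuple $h\in\bar\Lambda^D$ is the same as an $\tilde S$-linear map $h:\tilde S^D\to\tilde S^d$ with $h(S^D)\subset\bar\Lambda$.

\subsection{Most tuples are surjective}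
By Nakayama, and since all $c_i\ge1$, the map $h$ is surjective if and only if it has rank $d$ modulo $T_i$ at every branch. By Lemma~\ref{lem:corank}, applied at each branch to the image of $\Lambda$ in $k_i^d$, a random $h\in\bar\Lambda^D$ is not surjective with probability at most
\[
s\varphi^{-1}\sum_{r\ge1}Q^{-r(r+a)}\le s\varphi^{-1}Q^{-a}\sum_{r\ge1}Q^{-r}\le s\varphi^{-1}Q^{-a}\le\tfrac12 .
\]
So at least half of the $Q^{D(2\delta d-l(\Lambda))}$ tuples are surjective, and
\begin{equation}\label{eq:pairs}
\sum_{\Lambda\in\mathcal X}\rho^{d\delta-l(\Lambda)}\le2\sum_{(\Lambda,h)}Q^{-D(2\delta d-l(\Lambda))}\rho^{d\delta-l(\Lambda)},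
\end{equation}
the sum being over pairs with $\Lambda\in\mathcal X$, $h:\tilde S^D\to\tilde S^d$ surjective and $h(S^D)\subset\bar\Lambda$.

\subsection{From pairs to overmodules of \texorpdfstring{$R^D$}{RD}}
To a pair $(\Lambda,h)$ attach $\bar\Pi=h^{-1}(\bar\Lambda)\subset\tilde S^D$, an $S$-submodule containing $S^D$ and $\ker h$, and let $\Pi\subset\tilde R^D$ be its preimage. Thus
\[
R^D\subset\Pi\subset\tilde R^D,\qquad n:=\dim\Pi/R^D .
\]
Since $h$ is surjective, $\bar\Lambda=h(\bar\Pi)$, so the pair is determined by $(\Pi,h)$. Moreover $l(\Lambda)=\dim\tilde S^d/\bar\Lambda=\dim\tilde S^D/\bar\Pi=\delta D-n$, hence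
\begin{equation}\label{eq:n}
d\delta-l(\Lambda)=n-a\delta .
\end{equation}
It remains to count, for each $\Pi$, the possible $h$, and then the $\Pi$.

\subsection{The number of \texorpdfstring{$h$}{h} for given \texorpdfstring{$\Pi$}{Pi}}
Let $\Pi^\flat=\{z\in\tilde R^D:\tilde Rz\subset\Pi\}$ be the largest $\tilde R$-submodule of $\Pi$. It contains $\mathfrak c^D$. Put $\beta=\dim\Pi^\flat/\mathfrak c^D$. The kernel of $h$ is an $\tilde S$-submodule of $\bar\Pi$, so it lies in $\Pi^\flat/\mathfrak c^D$. The surjection $h$ splits, so $\ker h$ is projective over the product of local rings $\tilde S$, of rank $D-d=a$ at each factor; hence it is free of rank $a$. An ordered basis of it is an $a$-tuple in $\Pi^\flat/\mathfrak c^D$, and there are $Q^{a\beta}$ such tuples. Different kernels have disjoint sets of bases, each of size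
\[
\#\mathrm{GL}_a(\tilde S)=\prod_iQ_i^{a^2(c_i-1)}\,\#\mathrm{GL}_a(k_i)\ge\prod_i\varphi_{Q_i}Q_i^{a^2c_i}\ge\varphi^s\,Q^{2\delta a^2},
\]
by \eqref{eq:GL} and \eqref{eq:delta}. So there are at most $\varphi^{-s}Q^{a\beta-2\delta a^2}$ kernels. The surjections with a given kernel form a torsor under $\mathrm{GL}_d(\tilde S)$, which has at most $Q^{2\delta d^2}$ elements. Altogether
\begin{equation}\label{eq:numh}
\#\{h\text{ for given }\Pi\}\le\varphi^{-s}\,Q^{2\delta d^2+a\beta-2\delta a^2} .
\end{equation}

The extra columns cost the factor $Q^{a\beta}$, so $\beta$ must be controlled by $n$ alone, independently of $d$.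

\begin{lemma}\label{lem:beta}
$\beta\le(\delta+1)n$.
\end{lemma}

\begin{proof}
Let $P=\Pi^\flat$ and $P_0=P\cap R^D\supset\mathfrak c^D$. Let $\omega_1,\dots,\omega_\delta\in\tilde R$ lift a $k$-basis of $\tilde R/R$. As $P$ is an $\tilde R$-module, there is a $k$-linear map
\[
P_0\to(P/P_0)^\delta,\qquad x\mapsto(\omega_jx)_j .
\]
Its kernel is $\mathfrak c^D$. Indeed, if all $\omega_jx$ lie in $P_0\subset R^D$, then $\tilde Rx=Rx+\sum_jk\,\omega_jx\subset R^D$, that is, all coordinates of $x$ lie in $\mathfrak c$; the converse is clear because $\omega_j\mathfrak c^D\subset\mathfrak c^D\subset P_0$. Hence $\dim P_0/\mathfrak c^D\le\delta\dim P/P_0$. Since $P/P_0$ embeds in $\Pi/R^D$, we have $\dim P/P_0\le n$, and $\beta=\dim P/P_0+\dim P_0/\mathfrak c^D\le(\delta+1)n$.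
\end{proof}

\subsection{The number of \texorpdfstring{$\Pi$}{Pi}, and the result}
Here the Gorenstein property enters again. The modules $\Pi$ with $\Pi/R^D\cong N$ correspond to submodules of $(\tilde R/R)^D$ isomorphic to $N$, i.e.\ to injections $N\to(\tilde R/R)^D$ up to $\operatorname{Aut}(N)$. By \eqref{eq:matlis} their number is at most
\begin{equation}\label{eq:numPi}
\frac{\#\operatorname{Hom}_R(N,\tilde R/R)^D}{\#\operatorname{Aut}(N)}\le\frac{\#\operatorname{Hom}_R(N,K/R)^D}{\#\operatorname{Aut}(N)}=\frac{Q^{nD}}{\#\operatorname{Aut}(N)},\qquad n=\dim N,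
\end{equation}
and only $N$ killed by $\mathfrak c$ occur, since $\mathfrak c$ kills $\tilde R/R$.

Now combine \eqref{eq:pairs}, \eqref{eq:n} and \eqref{eq:numh}. With $l(\Lambda)=\delta D-n$ and $D=d+a$, the total exponent of $Q$ attached to $\Pi$ is at most
\begin{align*}
&-D(2\delta d-\delta D+n)+2\delta d^2+a\beta-2\delta a^2\\
&\qquad=-2\delta d(d+a)+\delta(d+a)^2+2\delta d^2-2\delta a^2-nD+a\beta\\
&\qquad=\delta d^2-\delta a^2-nD+a\beta .
\end{align*}
The leading term $\delta d^2$ cancels against $Q^{-d^2\delta}$ in $G_d$, and $Q^{-\delta a^2}\le1$. As $\rho\ge1$, we have $\rho^{n-a\delta}\le\rho^n$, and with Lemma~\ref{lem:beta} and \eqref{eq:numPi}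
\begin{equation}\label{eq:Gbound}
G_d(\rho)\le2\varphi^{-s}\sum_\Pi Q^{-nD+a(\delta+1)n}\rho^n\le2\varphi^{-s}\sum_N\frac{\big(Q^{a(\delta+1)}\rho\big)^{\dim N}}{\#\operatorname{Aut}(N)} ,
\end{equation}
where $N$ runs over the isomorphism classes of finite $R/\mathfrak c$-modules. The right side does not depend on $d$.

\section{Convergence, and the end of the proof}\label{sec:end}

So far, planarity has been used only to know that $R$ is Gorenstein. Now it enters in full. Over a ring with $e\ge3$ generators a sum like that in \eqref{eq:Gbound} may diverge: Lemma~\ref{lem:two} shows that this happens for modules over $k[x_1,\dots,x_e]/(x_1,\dots,x_e)^2$. For two generators it does not. The idea is to treat $x$ and $y$ asymmetrically: $x$ determines a module over $k[x]$, and $y$ is an endomorphism of it. Modulo a part that contributes equally to endomorphisms and automorphisms, $y$ is then a tuple of nilpotent matrices of bounded nilpotency index, and these are rare among all matrices.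

\begin{lemma}\label{lem:conv}
Let $R$ be as in Proposition~\ref{prop:planar}. For every $\tau>0$,
\[
\sum_N\frac{\tau^{\dim N}}{\#\operatorname{Aut}(N)}<\infty ,
\]
where $N$ runs over the isomorphism classes of finite $R/\mathfrak c$-modules.
\end{lemma}

\begin{proof}
The ring $R/\mathfrak c$ is a finite-dimensional quotient of $k[[x,y]]$, hence a quotient of $k[x,y]/(x^c,y^c)$ for some $c$. It suffices to sum over the modules of the latter ring. Such a module is a $k[x]$-module
\[
N_\lambda=\bigoplus_{i=1}^c(k[x]/x^i)^{m_i},\qquad\lambda=(m_1,\dots,m_c),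
\]
together with $y\in E_\lambda:=\operatorname{End}_{k[x]}(N_\lambda)$ with $y^c=0$. By orbit counting for the conjugation action of $E_\lambda^\times$, the modules with underlying $k[x]$-module $N_\lambda$ contribute
\[
\tau^{\sum im_i}\cdot\frac{\#\{y\in E_\lambda:y^c=0\}}{\#E_\lambda^\times} .
\]

\emph{Units of $E_\lambda$.} In $k[x]/x^j$ the kernel of $x$ is spanned by $x^{j-1}$, which lies in the image of $x^{i-1}$ if and only if $j\ge i$. So
\[
F_i=(\ker x\cap x^{i-1}N_\lambda)\big/(\ker x\cap x^iN_\lambda)
\]
has dimension $m_i$. The ring $E_\lambda$ acts on $F_1,\dots,F_c$, which gives a ring homomorphism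
\[
E_\lambda\to\prod_{i=1}^cM_{m_i}(k).
\]
It is surjective, since a tuple $(Y_i)$ is the image of $\bigoplus_i(1\otimes Y_i)$ acting on $\bigoplus_ik[x]/x^i\otimes k^{m_i}$. Let $J$ be its kernel. An element whose image is invertible is bijective on all $F_i$, hence on $\ker x$; its kernel on $N_\lambda$ is a $k[x]$-submodule meeting $\ker x$ only in $0$, hence zero since $x$ is nilpotent; so it is a unit. Therefore
\begin{equation}\label{eq:units}
\#E_\lambda^\times=\#J\cdot\prod_{i=1}^c\#\mathrm{GL}_{m_i}(k).
\end{equation}
If $y^c=0$, then the images $Y_i$ satisfy $Y_i^c=0$. So $\#\{y:y^c=0\}\le\#J\prod_i\#\{Y\in M_{m_i}(k):Y^c=0\}$, and the factor $\#J$ cancels: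
\[
\frac{\#\{y\in E_\lambda:y^c=0\}}{\#E_\lambda^\times}\le\prod_{i=1}^cb_{m_i},\qquad b_m=\frac{\#\{Y\in M_m(k):Y^c=0\}}{\#\mathrm{GL}_m(k)} .
\]

\emph{Bound for $b_m$.} By orbit counting, $b_m=\sum_\mu1/\#\operatorname{Aut}(N_\mu)$ over the $k[x]$-modules $N_\mu$ of dimension $m$ killed by $x^c$. Here $\mu=(n_1,\dots,n_c)$ with $\sum_iin_i=m$, in the notation above. Put $\mu_j'=\sum_{i\ge j}n_i$. By \eqref{eq:units} and \eqref{eq:GL},
\[
\#\operatorname{Aut}(N_\mu)\ge\varphi^c\,\#E_\mu .
\]
Since $\operatorname{Hom}_{k[x]}(k[x]/x^i,k[x]/x^j)$ has dimension $\min(i,j)$, we have $\dim E_\mu=\sum_{i,j}\min(i,j)n_in_j=\sum_{j=1}^c(\mu_j')^2$. As $\sum_{j=1}^c\mu'_j=m$, Cauchy--Schwarz gives $\dim E_\mu\ge m^2/c$. There are at most $(m+1)^c$ possible $\mu$. Hence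
\[
b_m\le\varphi^{-c}(m+1)^cQ^{-m^2/c}.
\]

\emph{Conclusion.} Summing over $\lambda$, the sum in question is at most
\[
\sum_{m_1,\dots,m_c\ge0}\ \prod_{i=1}^cb_{m_i}\tau^{im_i}=\prod_{i=1}^c\ \sum_{m\ge0}b_m\tau^{im}<\infty .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:planar} and of Theorem~\ref{thm:class}(1)]
Let $\rho\ge1$. By \eqref{eq:G}, \eqref{eq:Gbound} and Lemma~\ref{lem:conv} with $\tau=Q^{a(\delta+1)}\rho$, there is a constant $C(\rho)$ with $|H_d(t)|\le C(\rho)$ for $|t|=\rho$ and all $d$. As $H_d$ is a polynomial, Cauchy's estimate gives $|[t^n]H_d|\le C(\rho)\rho^{-n}$ for all $n\ge 0$ and all $d$. Let $d\to\infty$: by \eqref{eq:lim}, $|[t^n]H_R|\le C(\rho)\rho^{-n}$ for every $n$ and every $\rho\ge1$. So $H_R$ has infinite radius of convergence. By \eqref{eq:local}, $H_X$ is a finite product of the entire functions $H_{R_p}(t^{\deg p})$.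
\end{proof}

\begin{thebibliography}{9}
\bibitem{Bass} Bass, Math. Z. \textbf{82} (1963).
\bibitem{RS} ``Research Statement'', \texttt{http://www-personal.umich.edu/\allowbreak\textasciitilde{}huangyf/\allowbreak files/\allowbreak research\_statement.pdf}.
\end{thebibliography}

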